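# Half of both optima: matchings under two triangle inequalities

## 1. The half–half theorem and its exact range

**Theorem 1.** Let $G=(V,E)$ be a complete graph with two functions $w,\ell:E\to[0,\infty)$, called weight and length, that both satisfy the triangle inequality: for all distinct $u,v,x\in V$,
$$w(uv)\le w(ux)+w(xv),\qquad \ell(uv)\le \ell(ux)+\ell(xv).$$
For a matching $M$ put $w(M)=\sum_{e\in M}w(e)$ and $\ell(M)=\sum_{e\in M}\ell(e)$, and let $\mathrm{opt}_w$ and $\mathrm{opt}_\ell$ be the maxima of $w(M)$ and of $\ell(M)$ over all matchings $M$ of $G$. Then there is a matching $M$ with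
$$w(M)\ge \tfrac12\,\mathrm{opt}_w\qquad\text{and}\qquad \ell(M)\ge\tfrac12\,\mathrm{opt}_\ell .$$

The two optima are usually attained by two different matchings, and these may have nothing in common. The theorem says that one single matching keeps half of each. For $\rho\in(0,1]$, a matching $M$ with $w(M)\ge\rho\,\mathrm{opt}_w$ and $\ell(M)\ge\rho\,\mathrm{opt}_\ell$ is called *$\rho$-approximate*. The statement that a $\tfrac12$-approximate matching always exists is a conjecture whose source is "Bi-Objective Matchings With The Triangle Inequality". The problem statement records two known facts: every instance has a $\tfrac13$-approximate matching, and every instance on at most $6$ nodes has a $\tfrac12$-approximate one. We use neither of them.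

For an even number of nodes we shall prove more.

**Theorem 2.** Let $|V|$ be even, let $A,B$ be arbitrary perfect matchings and let $\alpha,\gamma\in[0,1]$. Then at least one of the following holds:

* (i) some perfect matching $M$ has $w(M)\ge\alpha\, w(A)$ and $\ell(M)\ge\gamma\,\ell(B)$;
* (ii) some perfect matching $M$ has $w(M)>(1-\alpha)\,w(A)$ and $\ell(M)>(1-\gamma)\,\ell(B)$.

At $\alpha=\gamma=\tfrac12$ each alternative gives half of $w(A)$ and half of $\ell(B)$. The third theorem says which pairs of factors can be guaranteed at all.

**Theorem 3.** For $(\alpha,\gamma)\in[0,1]^2$, every instance has a matching with $w(M)\ge\alpha\,\mathrm{opt}_w$ and $\ell(M)\ge\gamma\,\mathrm{opt}_\ell$ if and only if $\max(\alpha,\gamma)\le\tfrac12$ or $\min(\alpha,\gamma)=0$. In particular $\tfrac12$ is the largest constant in Theorem 1. Furthermore, no positive constant is possible for three objectives, or if only one of the two functions satisfies the triangle inequality.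

Here are the facts we rest on.

**Perfect matchings and their unions.** A matching is a set of pairwise disjoint edges; it is perfect if it covers every node. Let $A$ and $B$ be perfect matchings of the same node set. In $A\cup B$ each node lies on exactly one $A$-edge and exactly one $B$-edge. So each component of $A\cup B$ is either a single edge that belongs to both, or a cycle of even length at least $4$ whose edges alternate between $A$ and $B$.

**Cut semimetrics.** The values $w$ and $\ell$ may be $0$ on some edges. A handy example is the *cut semimetric* of a partition $S\,|\,S'$ of $V$: a pair has value $1$ if it is separated by the partition and $0$ otherwise. It satisfies the triangle inequality, since if $u,v$ are separated, then any third node is separated from one of them. For instance, on $\{1,2,3,4\}$ the cut semimetric of $\{1,2\}\,|\,\{3,4\}$ is $0$ on $12$ and $34$, and $1$ on the other four edges.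

## 2. Three and four nodes by hand

On one node there is only the empty matching, and on two nodes the single edge is optimal for both functions.

**Three nodes.** A matching has at most one edge. Let $e$ be an edge of maximum weight and $f$ one of maximum length. If $e=f$ we are done. Otherwise let $g$ be the third edge. If $w(f)\ge\frac12w(e)$, take $\{f\}$; if $\ell(e)\ge\frac12\ell(f)$, take $\{e\}$. If both fail, the triangle inequality gives
$$w(g)\ge w(e)-w(f)>\tfrac12w(e),\qquad \ell(g)\ge\ell(f)-\ell(e)>\tfrac12\ell(f),$$
so $\{g\}$ is as required.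

**Four nodes.** Values are nonnegative, so we may take an optimal $A$ for $w$ and an optimal $B$ for $\ell$, both perfect. If $A=B$ we are done. Otherwise say $A=\{12,34\}$, $B=\{14,23\}$, and let $C=\{13,24\}$ be the third perfect matching. Then
$$w(B)+w(C)=(w(13)+w(23))+(w(14)+w(24))\ge 2w(12).$$
The same sum equals $(w(13)+w(14))+(w(23)+w(24))\ge2w(34)$. The average of the two bounds is $w(B)+w(C)\ge w(A)$. The same argument for $\ell$, with $A$ and $B$ exchanged, gives
$$w(B)+w(C)\ge w(A),\qquad \ell(A)+\ell(C)\ge\ell(B).\tag{1}$$
Now suppose $B$ is not good enough, so $w(B)<\frac12 w(A)$, and $A$ is not good enough, so $\ell(A)<\frac12\ell(B)$. Then (1) gives $w(C)>\frac12w(A)$ and $\ell(C)>\frac12\ell(B)$.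

Edges outside $A\cup B$ cannot be avoided here. Let $w$ be $0$ on $B$ and $1$ elsewhere, and let $\ell$ be $0$ on $A$ and $1$ elsewhere. Both are cut semimetrics. Every matching inside $A\cup B$ lies in $A$ or in $B$, so it has length $0$ or weight $0$, while $\mathrm{opt}_w=\mathrm{opt}_\ell=2$.

## 3. A hexagon with no single complement

The sensible next move is to look, for larger $n$, for one perfect matching $C$ satisfying (1): that alone would finish the proof exactly as above. This already breaks down on six nodes.

Take nodes $h_0,\dots,h_5$ around a hexagon. Let $\ell(h_ih_j)\in\{1,2,3\}$ be the distance along the hexagon. Let $B=\{h_0h_3,h_1h_4,h_2h_5\}$ be the set of antipodal pairs and $A=\{h_0h_1,h_2h_3,h_4h_5\}$. Let $w$ be $0$ on $B$ and $1$ on all other pairs. This satisfies the triangle inequality: if $w(uv)=1$, then $u,v$ lie in different antipodal pairs, and a third node is in a different pair from at least one of them.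

We have $w(A)=3$ and $\ell(B)=9$. Both are optimal, since a matching has at most three edges, of weight at most $1$ and length at most $3$. Also $w(B)=0$ and $\ell(A)=3$. So a matching $C$ as in (1) would need $w(C)\ge3$ and $\ell(C)\ge6$. The first condition forces three edges, none of them in $B$. Then each has length at most $2$, and the second condition forces all three lengths to be $2$. But the pairs at distance $2$ form two disjoint triangles, on $h_0,h_2,h_4$ and on $h_1,h_3,h_5$, and these contain no perfect matching. So no $C$ satisfies (1).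

The theorem itself is in no danger in this instance. The matching $\{h_0h_5,h_2h_3,h_1h_4\}$ has weight $2\ge\frac32$ and length $5\ge\frac92$. It is a mixture of $A$-edges and $B$-edges with one new edge. This suggests walking from $B$ to $A$ through such mixtures. A walk alone is not enough, however: on four nodes the walk may consist of $B$ and $A$ only, and can jump from "too light" directly to "too short". What we want is a complement like $C$ for *each step* of the walk.

## 4. Crossing a threshold along a ladder

**Definition.** Let $A,B$ be perfect matchings of a node set $V'$. A *ladder* on $V'$ is a sequence of perfect matchings $N^0=B,N^1,\dots,N^m=A$ of $V'$ together with perfect matchings $Z^1,\dots,Z^m$ of $V'$ such that, for $1\le s\le m$,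
$$w(N^{s-1})+w(Z^s)\ge w(A),\qquad \ell(N^{s})+\ell(Z^s)\ge \ell(B).\tag{2}$$
If $A=B$, there is the trivial ladder with $m=0$.

Note the shift of index: the weight inequality uses the matching *before* the step, and the length inequality the one *after* it. On four nodes, (1) says that $N^0=B$, $N^1=A$, $Z^1=C$ is a ladder with $m=1$. In the hexagon no ladder with $m=1$ exists.

The definition does not use the triangle inequality, so it also makes sense when some pairs violate it. We shall need this for odd $n$. The next two lemmas use only $w,\ell\ge0$.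

**Lemma 1.** If $V'$ has a ladder, then for all $\alpha,\gamma\in[0,1]$ at least one of the alternatives (i), (ii) of Theorem 2 holds for perfect matchings of $V'$. In particular some perfect matching $M$ of $V'$ has $w(M)\ge\frac12w(A)$ and $\ell(M)\ge\frac12\ell(B)$.

*Proof.* Suppose (i) fails. Since $\ell(N^0)=\ell(B)\ge\gamma\,\ell(B)$, the failure of (i) for $N^0$ means $w(N^0)<\alpha\, w(A)$. At the other end $w(N^m)=w(A)\ge\alpha\, w(A)$. So $m\ge1$, and there is a least index $s\ge1$ with $w(N^s)\ge\alpha\, w(A)$.

By the choice of $s$ we have $w(N^{s-1})<\alpha\, w(A)$. Since $N^s$ is heavy enough and (i) fails, $\ell(N^s)<\gamma\,\ell(B)$. Now (2) gives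
$$w(Z^s)\ge w(A)-w(N^{s-1})>(1-\alpha)w(A),\qquad \ell(Z^s)\ge\ell(B)-\ell(N^s)>(1-\gamma)\ell(B),$$
which is (ii). For the last sentence take $\alpha=\gamma=\frac12$. $\square$

It remains to build ladders. We do this for one component of $A\cup B$ at a time and glue.

**Lemma 2 (concatenation).** Let $V',V''$ be disjoint, $A=A'\cup A''$ and $B=B'\cup B''$, with $A',B'$ perfect on $V'$ and $A'',B''$ perfect on $V''$. If both parts have ladders, then so does $V'\cup V''$.

*Proof.* First walk on $V'$ while keeping $B''$ on $V''$; then walk on $V''$ while keeping $A'$ on $V'$. On the part that does not move, the $Z$-matching takes the *other* matching. Let the two ladders be $(N'^s,Z'^s)$ of length $m'$ and $(N''^s,Z''^s)$ of length $m''$, and put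

* $N^s=N'^s\cup B''$ for $0\le s\le m'$, and $N^{m'+s}=A'\cup N''^{s}$ for $0\le s\le m''$;
* $Z^s=Z'^s\cup A''$ for $1\le s\le m'$, and $Z^{m'+s}=B'\cup Z''^s$ for $1\le s\le m''$.

Both formulas give $A'\cup B''$ for $N^{m'}$. Moreover $N^0=B'\cup B''=B$ and $N^{m'+m''}=A'\cup A''=A$.

For $1\le s\le m'$,
$$w(N^{s-1})+w(Z^s)=w(N'^{s-1})+w(Z'^s)+w(B'')+w(A'')\ge w(A')+w(A'')=w(A),$$
$$\ell(N^{s})+\ell(Z^s)=\ell(N'^{s})+\ell(Z'^s)+\ell(B'')+\ell(A'')\ge \ell(B')+\ell(B'')=\ell(B).$$
For $1\le s\le m''$,
$$w(N^{m'+s-1})+w(Z^{m'+s})=w(A')+w(B')+w(N''^{s-1})+w(Z''^s)\ge w(A')+w(A'')=w(A),$$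
$$\ell(N^{m'+s})+\ell(Z^{m'+s})=\ell(A')+\ell(B')+\ell(N''^{s})+\ell(Z''^s)\ge\ell(B')+\ell(B'')=\ell(B).\qquad\square$$

For factors $\frac12$ alone one could do without gluing: apply Lemma 1 in each component and take the union. For general $\alpha,\gamma$ this is not enough, because one component might give (i) and another (ii).

## 5. Moving the partner of a root around an alternating cycle

Consider an alternating cycle $v_0v_1\cdots v_{2k-1}v_0$ with $v_0v_1\in B$. Fix the *root* $Q=v_0$. In $B$ its partner is $v_1$; in $A$ its partner is $v_{2k-1}$. We let the partner move through $v_1,v_3,v_5,\dots,v_{2k-1}$. If $v_0$ is matched to $v_t$ with $t$ odd, the rest of the cycle consists of two paths with an even number of nodes each, and each path (if nonempty) has only one perfect matching by its own edges. This determines the walk.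

The complement for the step from $v_t$ to $v_{t+2}$ is designed as follows. Take $B$-edges where the walk has $A$-edges and vice versa, so that together they contain nearly all of $A$ and nearly all of $B$. Four nodes remain: $v_0$, $v_1$, $v_{2k-1}$ and $v_{t+1}$, the node skipped by the moving partner. We join $v_0$ to $v_{t+1}$ and the two cycle-neighbours of $v_0$ to each other. The edge $v_0v_{t+1}$ pays for the missing edge $v_tv_{t+1}$ before the step, and for the missing edge $v_{t+1}v_{t+2}$ after it. There is a price, a condition on the two cycle edges at the root.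

For later use we allow one node at which the triangle inequality may fail.

**Lemma 3 (cycle lemma).** Let $k\ge2$ and let $v_0v_1\cdots v_{2k-1}v_0$ be a cycle with
$$B=\{v_{2m}v_{2m+1}:0\le m<k\},\qquad A=\{v_{2m-1}v_{2m}:1\le m\le k\}\quad(v_{2k}=v_0).$$
Let $w,\ell\ge0$ be defined on all pairs of nodes. Assume the triangle inequalities for all triples, except that there may be one *null node* $z$: all pairs containing $z$ have $w=\ell=0$, and the inequalities are assumed only for triples avoiding $z$. Put $Q=v_0$, $R=v_1$, $P=v_{2k-1}$, and assume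
$$z\notin\{P,Q,R\},\qquad w(QR)\le\tfrac12w(B),\qquad \ell(PQ)\le\tfrac12\ell(A).\tag{3}$$
Then there is a ladder on the node set of the cycle.

*Proof.*

**Step 1: the matchings.** We write down the walk and its complements and check that they are perfect matchings. For odd $t$ with $1\le t\le2k-1$ let
$$N_t=\{v_0v_t\}\cup\{v_1v_2,\,v_3v_4,\dots,v_{t-2}v_{t-1}\}\cup\{v_{t+1}v_{t+2},\dots,v_{2k-2}v_{2k-1}\}.$$
The second group consists of $A$-edges and covers $v_1,\dots,v_{t-1}$. The third consists of $B$-edges and covers $v_{t+1},\dots,v_{2k-1}$. So $N_t$ is a perfect matching. For $t=1$ the second group is empty and $N_1=B$; for $t=2k-1$ the third is empty and $N_{2k-1}=A$.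

For odd $t$ with $1\le t\le2k-3$ let
$$Z_t=\{v_0v_{t+1},\ v_1v_{2k-1}\}\cup\{v_2v_3,\dots,v_{t-1}v_t\}\cup\{v_{t+2}v_{t+3},\dots,v_{2k-3}v_{2k-2}\}.$$
Now the second group consists of $B$-edges and covers $v_2,\dots,v_t$ (empty for $t=1$). The third consists of $A$-edges and covers $v_{t+2},\dots,v_{2k-2}$ (empty for $t=2k-3$). Since $2\le t+1\le2k-2$, the four nodes $v_0,v_1,v_{t+1},v_{2k-1}$ are distinct and are exactly the remaining ones. So $Z_t$ is a perfect matching.

We claim that for every odd $t$ with $1\le t\le2k-3$
$$w(N_t)+w(Z_t)\ge w(A),\qquad \ell(N_{t+2})+\ell(Z_t)\ge\ell(B).\tag{4}$$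
This says exactly that $N_1,N_3,\dots,N_{2k-1}$ with $Z_1,Z_3,\dots,Z_{2k-3}$ is a ladder. Write $T=v_t$, $U=v_{t+1}$, $X=v_{t+2}$. Then $TU\in A$, $UX\in B$, and none of $T,U,X$ equals $Q$. (We may have $T=R$ or $X=P$; this does no harm.)

**Step 2: the weight inequality.** We count the edges of $N_t$ and $Z_t$ by groups. The $A$-groups are $v_1v_2,\dots,v_{t-2}v_{t-1}$ from $N_t$ and $v_{t+2}v_{t+3},\dots,v_{2k-3}v_{2k-2}$ from $Z_t$. Together they are all $A$-edges except $TU$ and $PQ$, each once. The $B$-groups are $v_2v_3,\dots,v_{t-1}v_t$ from $Z_t$ and $v_{t+1}v_{t+2},\dots,v_{2k-2}v_{2k-1}$ from $N_t$. Together they are all $B$-edges except $QR$, each once. Outside the groups there are $QT$ in $N_t$ and $QU$, $PR$ in $Z_t$. Hence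
$$w(N_t)+w(Z_t)=w(A)+w(B)-w(TU)-w(PQ)-w(QR)+w(QT)+w(QU)+w(PR).\tag{5}$$
We have $w(TU)\le w(QT)+w(QU)$: if $z\in\{T,U\}$ the left side is $0$, and otherwise the triple $T,U,Q$ avoids $z$. Also $w(PQ)\le w(PR)+w(QR)$, because $z\notin\{P,Q,R\}$. Inserting both in (5) and then using (3),
$$w(N_t)+w(Z_t)\ge w(A)+w(B)-2w(QR)\ge w(A).$$

**Step 3: the length inequality.** We count the edges of $N_{t+2}$ and $Z_t$ in the same way. The $A$-groups are $v_1v_2,\dots,v_tv_{t+1}$ from $N_{t+2}$ and $v_{t+2}v_{t+3},\dots,v_{2k-3}v_{2k-2}$ from $Z_t$: all $A$-edges except $PQ$, each once. The $B$-groups are $v_2v_3,\dots,v_{t-1}v_t$ from $Z_t$ and $v_{t+3}v_{t+4},\dots,v_{2k-2}v_{2k-1}$ from $N_{t+2}$: all $B$-edges except $QR$ and $UX$, each once. Outside the groups there are $QX$, $QU$ and $PR$. Hence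
$$\ell(N_{t+2})+\ell(Z_t)=\ell(A)+\ell(B)-\ell(PQ)-\ell(QR)-\ell(UX)+\ell(QX)+\ell(QU)+\ell(PR).\tag{6}$$
As before $\ell(UX)\le\ell(QU)+\ell(QX)$: the left side is $0$ if $z\in\{U,X\}$, and otherwise the triple avoids $z$. Also $\ell(QR)\le\ell(PQ)+\ell(PR)$. With (3),
$$\ell(N_{t+2})+\ell(Z_t)\ge\ell(A)+\ell(B)-2\ell(PQ)\ge\ell(B).\qquad\square$$

**The hexagon again.** In the example of Section 3 take $(v_0,\dots,v_5)=(h_0,h_3,h_2,h_5,h_4,h_1)$. Condition (3) holds, as $w(QR)=w(h_0h_3)=0$ and $\ell(PQ)=\ell(h_1h_0)=1\le\frac32$. The ladder consists of $N_1=B$, $N_3=\{h_0h_5,h_3h_2,h_4h_1\}$, $N_5=A$ and $Z_1=\{h_0h_2,h_3h_1,h_5h_4\}$, $Z_3=\{h_0h_4,h_3h_1,h_2h_5\}$. The pairs (weight, length) are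
$$N_1:(0,9),\quad N_3:(2,5),\quad N_5:(3,3),\qquad Z_1:(3,5),\quad Z_3:(2,7).$$
The inequalities (4) read $0+3\ge3$ and $5+5\ge9$ for $t=1$, and $2+2\ge3$ and $3+7\ge9$ for $t=3$.

**The root matters.** For these matchings $N_t,Z_t$, condition (3) cannot simply be dropped. Let $k=3$ and let $w$ be the cut semimetric of $\{v_0,v_2,v_3\}\,|\,\{v_1,v_4,v_5\}$. Then $w(A)=3$. Among the $B$-edges only $v_0v_1$ is separated, so $w(B)=1$ and $w(QR)=1>\frac12w(B)$. Here $Z_1=\{v_0v_2,v_1v_5,v_3v_4\}$ has weight $1$, so $w(N_1)+w(Z_1)=1+1<3=w(A)$.

## 6. A good root exists: proof of Theorem 2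

**Lemma 4.** Let $V'$ be the node set of a cycle of length $2k\ge4$ that is the union of perfect matchings $A$ and $B$, with no null node. Then $V'$ has a ladder.

*Proof.* We look for a root satisfying (3). At most one $A$-edge has length greater than $\frac12\ell(A)$, since two of them would together exceed $\ell(A)$. Likewise at most one $B$-edge has weight greater than $\frac12w(B)$. Call these at most two edges *bad*. They do not cover all nodes of the cycle:

* if $k\ge3$, they cover at most $4<2k$ nodes;
* if $k=2$, every $A$-edge of the 4-cycle shares a node with every $B$-edge, so they cover at most $3<4$ nodes.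

Let $Q$ be an uncovered node. Label the cycle so that $v_0=Q$ and $v_0v_1\in B$. The $B$-edge $QR$ and the $A$-edge $PQ$ at $Q$ are not bad, which is (3). Lemma 3 applies. $\square$

**Proof of Theorem 2.** Each component of $A\cup B$ is an edge common to $A$ and $B$, with its trivial ladder, or an alternating cycle of length at least $4$, with a ladder by Lemma 4. Repeated use of Lemma 2 gives a ladder on $V$, and Lemma 1 gives the dichotomy. $\square$

## 7. From Theorem 2 to Theorem 1: a null node for odd $n$

Let $n=|V|$, and let $A$ and $B$ be matchings attaining $\mathrm{opt}_w$ and $\mathrm{opt}_\ell$. Values are nonnegative, so we may extend both to maximal matchings without losing optimality. As $G$ is complete, two uncovered nodes could still be joined. So $A$ and $B$ are perfect if $n$ is even, and each misses exactly one node if $n$ is odd.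

**Even $n$.** Theorem 2 with $\alpha=\gamma=\frac12$ gives a matching as required, in either alternative.

**Odd $n$.** Let $A$ miss the node $a$ and $B$ miss the node $b$. Add a node $z$ with $w=\ell=0$ on all pairs containing $z$, and put $A'=A\cup\{za\}$, $B'=B\cup\{zb\}$. These are perfect matchings of $V\cup\{z\}$ with $w(A')=\mathrm{opt}_w$ and $\ell(B')=\mathrm{opt}_\ell$. Deleting the edge at $z$ from a perfect matching of $V\cup\{z\}$ leaves a matching of $G$ with the same weight and length. The difficulty is that Theorem 2 does not apply: $w(uv)\le w(uz)+w(zv)=0$ fails whenever $w(uv)>0$. This is why Lemma 3 allows a null node away from $P,Q,R$.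

**Step 1: reduction to components.** For a component $C$ of $A'\cup B'$ let $A'_C,B'_C$ be the edges of $A',B'$ in $C$. It suffices to find in every $C$ a matching $M_C$ on the nodes of $C$ with
$$w(M_C)\ge\tfrac12w(A'_C),\qquad\ell(M_C)\ge\tfrac12\ell(B'_C).\tag{7}$$
Indeed, take the union of all $M_C$ and delete the edge at $z$ if there is one. This is a matching of $G$, and summing (7) over $C$ gives weight at least $\frac12\mathrm{opt}_w$ and length at least $\frac12\mathrm{opt}_\ell$.

If $C$ does not contain $z$, then $C$ has a ladder (trivial or from Lemma 4), and Lemma 1 gives (7). From now on let $C$ be the component containing $z$. If $a=b$, then $C$ is the single edge $za$; both right-hand sides of (7) are $0$. Otherwise $C$ is an alternating cycle of length $2k\ge4$, in which the neighbours of $z$ are $a$ and $b$.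

**Step 2: $2k\ge8$.** We find a root far enough from $z$. Exclude

* the nodes $z,a,b$;
* both ends of an $A'_C$-edge of length greater than $\frac12\ell(A'_C)$, if there is one (there is at most one);
* both ends of a $B'_C$-edge of weight greater than $\frac12w(B'_C)$, if there is one (there is at most one).

At most $7<2k$ nodes are excluded. Let $Q$ be any other node of $C$, and label so that $v_0=Q$ and $v_0v_1\in B'$. Since $Q\notin\{z,a,b\}$, neither $Q$ nor one of its cycle-neighbours $P,R$ is $z$. The edges $QR$ and $PQ$ satisfy the bounds in (3) as in Lemma 4. So Lemma 3 gives a ladder, and Lemma 1 gives (7).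

This count does not settle $2k=4$ and $2k=6$, so we treat these two lengths directly.

**Step 3: $2k=4$.** Here the three-node argument of Section 2 reappears as a ladder. The cycle is $z,a,c,b$ with $A'_C=\{za,cb\}$ and $B'_C=\{ac,bz\}$. Take $N^0=B'_C$, $N^1=A'_C$, $Z^1=\{ab,zc\}$. The inequalities (2) say
$$w(ac)+w(ab)\ge w(cb),\qquad\ell(cb)+\ell(ab)\ge\ell(ac),$$
and both are triangle inequalities in the triple $a,b,c$. Lemma 1 gives (7).

**Step 4: $2k=6$.** We find a suitable matching directly. The cycle is $z,u_1,\dots,u_5$ with $u_1=a$ and $u_5=b$. Since $zu_1\in A'$, the edges alternate so that, apart from the zero edges at $z$, the matchings are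
$$A_0=\{u_2u_3,\,u_4u_5\},\qquad B_0=\{u_1u_2,\,u_3u_4\}.$$
Write $w_{ij}=w(u_iu_j)$ and $\ell_{ij}=\ell(u_iu_j)$. We need a matching with weight at least $\frac12w(A_0)$ and length at least $\frac12\ell(B_0)$. All triples below avoid $z$.

*Case 1: $w_{23}\ge w_{45}$.* If $w(B_0)\ge\frac12w(A_0)$, take $B_0$. Otherwise consider the two matchings other than $\{u_1u_2,u_3u_4\}$ on $u_1,\dots,u_4$,
$$M_1=\{u_2u_3,u_1u_4\},\qquad M_2=\{u_1u_3,u_2u_4\}.$$
Both are heavy enough. First, $w(M_1)\ge w_{23}\ge\frac12w(A_0)$. Second, $w_{13}\ge w_{23}-w_{12}$ and $w_{24}\ge w_{23}-w_{34}$, so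
$$w(M_2)\ge2w_{23}-w(B_0)\ge w(A_0)-w(B_0)>\tfrac12w(A_0).$$
One of them is long enough, by the four-node computation:
$$\ell(M_1)+\ell(M_2)=(\ell_{13}+\ell_{23})+(\ell_{14}+\ell_{24})\ge2\ell_{12},$$
and the same sum equals $(\ell_{13}+\ell_{14})+(\ell_{23}+\ell_{24})\ge2\ell_{34}$. Averaging, $\ell(M_1)+\ell(M_2)\ge\ell_{12}+\ell_{34}=\ell(B_0)$, so $M_1$ or $M_2$ has length at least $\frac12\ell(B_0)$.

*Case 2: $\ell_{34}\ge\ell_{12}$.* This is Case 1 after the relabelling $u_i\mapsto u_{6-i}$, which exchanges $(A_0,w)$ and $(B_0,\ell)$. Written out: if $\ell(A_0)\ge\frac12\ell(B_0)$, take $A_0$. Otherwise let $M_1=\{u_3u_4,u_2u_5\}$ and $M_2=\{u_3u_5,u_2u_4\}$. Then $\ell(M_1)\ge\ell_{34}\ge\frac12\ell(B_0)$ and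
$$\ell(M_2)\ge(\ell_{34}-\ell_{45})+(\ell_{34}-\ell_{23})=2\ell_{34}-\ell(A_0)\ge\ell(B_0)-\ell(A_0)>\tfrac12\ell(B_0).$$
Moreover $w(M_1)+w(M_2)=(w_{34}+w_{35})+(w_{24}+w_{25})\ge2w_{45}$, and the same sum equals $(w_{34}+w_{24})+(w_{35}+w_{25})\ge2w_{23}$. So it is at least $w(A_0)$, and $M_1$ or $M_2$ has weight at least $\frac12w(A_0)$.

*Case 3: $w_{45}>w_{23}$ and $\ell_{12}>\ell_{34}$.* Take $\{u_1u_2,u_4u_5\}$. Its weight is at least $w_{45}\ge\frac12w(A_0)$ and its length at least $\ell_{12}\ge\frac12\ell(B_0)$.

The three cases exhaust all possibilities, so (7) holds for $C$. This proves Theorem 1. $\blacksquare$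

**Remark (algorithm).** The proof is constructive. Maximum weight matchings $A$ and $B$ can be computed in polynomial time, by Edmonds. For even $n$, a cycle of length $2k$ contributes $k-1$ steps to the ladder, so the whole ladder has at most $n/2$ steps and at most $n+1$ matchings $N^s,Z^s$. By Lemma 1 one of them is good. For odd $n$ one does the same in each component separately, with at most $2k$ candidates from a ladder on $2k$ nodes and a constant number in the case $2k=6$. In both cases only $O(n)$ explicit candidates need to be evaluated.

## 8. Four nodes show that nothing more is possible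

**Proof of Theorem 3, sufficiency.** If $\max(\alpha,\gamma)\le\frac12$, Theorem 1 gives the matching. If $\gamma=0$, take a matching attaining $\mathrm{opt}_w$; if $\alpha=0$, take one attaining $\mathrm{opt}_\ell$.

**Necessity.** If neither condition holds, then both factors are positive and one exceeds $\frac12$. Exchanging $w$ and $\ell$ if needed, let $\alpha>\frac12$ and $\gamma>0$. We want an instance in which the only matching with more than half the weight has no length. Let $V=\{1,2,3,4\}$ and $A=\{12,34\}$. Put
$$w=2\ \text{on }A,\quad w=1\ \text{elsewhere};\qquad \ell=0\ \text{on }A,\quad\ell=1\ \text{elsewhere}.$$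
Every triangle contains exactly one edge of $A$, so the triangle inequalities for $w$ are $2\le1+1$ and $1\le2+1$. The function $\ell$ is the cut semimetric of $\{1,2\}\,|\,\{3,4\}$. We have $\mathrm{opt}_w=4$ and $\mathrm{opt}_\ell=2$. A matching $M\ne A$ is contained in one of the other two perfect matchings, of weight $2$, or is a proper subset of $A$. In all cases $w(M)\le2=\frac12\mathrm{opt}_w<\alpha\,\mathrm{opt}_w$. And $\ell(A)=0<\gamma\,\mathrm{opt}_\ell$. So no matching achieves $(\alpha,\gamma)$.

If strictly positive values are wanted, set $\ell=\varepsilon$ on $A$ with $0<\varepsilon<\gamma$. The triangle inequalities become $1\le\varepsilon+1$ and $\varepsilon\le1+1$; still $\mathrm{opt}_\ell=2$, and $\ell(A)=2\varepsilon<\gamma\,\mathrm{opt}_\ell$.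

Taking $\alpha=\gamma=\rho>\frac12$ shows that $\frac12$ is the largest constant in Theorem 1.

**Three objectives.** On four nodes let $M_1,M_2,M_3$ be the three perfect matchings. Let $w_i=0$ on $M_i$ and $w_i=1$ on the other edges. Each $w_i$ is a cut semimetric, and its maximum over matchings is $2$. Every matching is contained in some $M_i$, and then its $w_i$-value is $0$. So no positive constant is possible for three functions, even when all three satisfy the triangle inequality.

**Only one triangle inequality.** On four nodes let $B=\{14,23\}$. Let $w=0$ on $B$ and $w=1$ elsewhere, a cut semimetric. Let $\ell=1$ on $B$ and $\ell=0$ elsewhere. Then $\ell$ violates the triangle inequality, for example $\ell(14)=1>0=\ell(12)+\ell(24)$. Here $\mathrm{opt}_w=2$ and $\mathrm{opt}_\ell=2$. A matching with $\ell(M)>0$ contains an edge of $B$; the only edge disjoint from it is the other edge of $B$, so $M\subseteq B$ and $w(M)=0$. Hence no positive constant is possible. Exchanging the names of $w$ and $\ell$ covers the case in which $\ell$ is the function that satisfies the triangle inequality. $\blacksquare$
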